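
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Global weak solutions for the spherically symmetric motion of an isentropic atmosphere around a solid star}


\begin{abstract}
We consider the isentropic, spherically symmetric motion of a gas outside a solid ball, under the gravity of the ball, with bounded initial data that may contain vacuum and have compactly supported density. For every adiabatic exponent $1<\gamma\le 5/3$ we prove that a weak solution exists for all time, with $L^\infty$ bounds that do not depend on time. The main tool is an invariant region whose position depends on the radius: the lower bound for the Riemann invariant $u-k\rho^\theta$ is $-\Lambda r^{-a}$ with $a=2(\gamma-1)/(\gamma+1)$. It controls both the geometric source and gravity. An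 artificial viscosity adapted to this region makes the region exactly invariant for the approximate problem, and compensated compactness gives the solution in the limit. We also treat all $\gamma>1$, and prove entropy inequalities, finite speed of propagation and conservation of mass.
\end{abstract}

\section{The question and the results}

\subsection{The equations}

A solid ball of radius $1$ and mass $M$ is surrounded by a gas of density $\rho$, velocity $u$ and pressure $p=A\rho^\gamma$. Spherically symmetric motions satisfy, for $r\ge1$ and $t\ge0$,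
\[
\rho_t+u\rho_r+\rho u_r+\frac2r\rho u=0,\qquad
\rho(u_t+uu_r)+p_r=-\rho\frac{M}{r^2},\qquad p=A\rho^\gamma .
\]
Here $-M/r^2$ is the gravitational force of the ball, and $M>0$, $A>0$, $\gamma>1$ are constants (in Theorem~\ref{complements} we also allow $M=0$). With the momentum $m=\rho u$ and $U=(\rho,m)$ the system takes the form
\begin{equation}\label{cons}
\rho_t+m_r=-\frac{2m}{r},\qquad
m_t+\Big(\frac{m^2}{\rho}+A\rho^\gamma\Big)_r=-\frac{2m^2}{r\rho}-\frac{M\rho}{r^2}.
\end{equation}
The initial data are $\rho(r,0)=\rho^0(r)$ and $m(r,0)=\rho^0(r)u^0(r)$, where $\rho^0\ge0$ and $u^0$ are bounded and measurable, and no gas crosses the surface of the ball: $m=0$ at $r=1$. Vacuum is allowed; on $\{\rho=0\}$ the quotients $m^2/\rho$ and $2m^2/(r\rho)$ are taken to be $0$, which is consistent with the bound $|m|\le C\rho$ required below.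

\begin{definition}\label{weak}
Let $0<T\le+\infty$. A \emph{weak solution} on $1\le r<\infty$, $0\le t<T$ is a measurable $U=(\rho,m)$ such that
\begin{enumerate}
\item[(a)] for every finite $T'\le T$ there is $C=C(T')$ with $0\le\rho\le C$ and $|m|\le C\rho$ a.e.\ on $[1,\infty)\times[0,T')$;
\item[(b)] for every $C^1$ function $\psi$ with compact support in $[1,\infty)\times[0,T)$,
\[
\int_0^T\!\!\int_1^\infty\Big(\rho\psi_t+m\psi_r-\frac{2m}{r}\psi\Big)dr\,dt+\int_1^\infty\rho^0(r)\psi(r,0)\,dr=0;
\]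
\item[(c)] for every $C^1$ function $\psi$ with compact support in $(1,\infty)\times[0,T)$,
\[
\int_0^T\!\!\int_1^\infty\Big(m\psi_t+\Big(\frac{m^2}{\rho}+A\rho^\gamma\Big)\psi_r-\Big(\frac{2m^2}{r\rho}+\frac{M\rho}{r^2}\Big)\psi\Big)dr\,dt+\int_1^\infty\rho^0u^0\,\psi(r,0)\,dr=0.
\]
\end{enumerate}
\end{definition}

In (b) the test function need not vanish at $r=1$, so (b) contains the boundary condition as well as the mass equation. No entropy condition is part of the definition.

It is known that bounded data with $\rho^0\ge0$ of compact support have a weak solution on some time interval $[0,T)$, where $T>0$ depends on the data and on $A,\gamma,M$. In \cite{IBVP} the question of global existence, for $1<\gamma\le5/3$, is described as open. Here is why the answer is not evident. At rest, pressure can balance gravity exactly: $u=0$ and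
\[
\frac{A\gamma}{\gamma-1}\,\rho^{\gamma-1}=\Big(\frac Mr-\frac MR\Big)^+
\]
is a solution with compactly supported density. Out of equilibrium, two mechanisms may make the unknowns large. Gas moving inward is compressed by the geometry (the term $2\rho u/r$), at a rate quadratic in the unknowns, and gravity keeps accelerating it inward. A differential inequality for the maximum of the unknowns only yields a Riccati bound, which is local in time. On the other hand the ball keeps the gas away from the center, and fast inward motion leaves any region $r\ge R'>1$ quickly. This suggests that the solution can be kept bounded if larger velocities and densities are permitted at smaller radii. That turns out to be correct.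

\subsection{Results}

Throughout we write
\[
\theta=\frac{\gamma-1}2,\quad k=\frac{\sqrt{A\gamma}}\theta,\quad h=k\rho^\theta,\quad c=\theta h,\quad w=u+h,\quad z=u-h,\quad
a=\frac{2\theta}{1+\theta}=\frac{2(\gamma-1)}{\gamma+1}.
\]
Note that $c^2=A\gamma\rho^{\gamma-1}$, so $c$ is the speed of sound, and $w,z$ are the Riemann invariants of the one-dimensional gas equations.

\begin{theorem}\label{main}
Let $M,A>0$ and $1<\gamma\le5/3$, and let $\rho^0\ge0$ and $u^0$ be bounded with $\operatorname{supp}\rho^0$ compact. Then there is a weak solution on $[1,\infty)\times[0,\infty)$. Moreover there is a constant $\Lambda$, independent of $t$, with $k\rho^\theta\le\Lambda$ a.e.\ and, a.e.\ on $\{\rho>0\}$,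
\[
u-k\rho^\theta\ge-\Lambda r^{-a},\qquad u+k\rho^\theta\le\Lambda(2-r^{-a}).
\]
\end{theorem}

So the global existence statement is true. The complements below use the weak entropies of the system. For $g\in C^2(\mathbb R)$ put
\begin{equation}\label{weakent}
\eta_g=\rho\int g(u+hs)\,\mu(ds),\qquad q_g=\rho\int g(u+hs)(u+\theta hs)\,\mu(ds),
\end{equation}
where $\mu(ds)=(1-s^2)^\nu ds$ on $(-1,1)$ and $\nu=\frac{3-\gamma}{2(\gamma-1)}=\frac{1-\theta}{2\theta}>-\frac12$. Let
\[
S=\Big(-\frac{2m}r,\,-\frac{2m^2}{r\rho}-\frac{M\rho}{r^2}\Big)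
\]
be the right side of \eqref{cons}. The functions $\eta_g$, $q_g$ and $\nabla\eta_g\cdot S$ are set equal to $0$ where $\rho=0$.

\begin{theorem}\label{complements}
Let $\gamma>1$, $A>0$, $M\ge0$.
\begin{enumerate}
\item[(1)] For all bounded measurable $\rho^0\ge0$ and $u^0$, without a condition on the support, there is a weak solution on $[1,\infty)\times[0,\infty)$ with
$k\rho^\theta\le\Lambda(2+Lt)^a$ and $|m|\le2\Lambda(2+Lt)^a\rho$ for some constants $\Lambda,L$.
\item[(2)] If $1<\gamma<3$ and $\rho^0$ has compact support, there is a weak solution with bounds uniform in $t\in[0,\infty)$.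
\item[(3)] The solutions constructed here, also that of Theorem~\ref{main}, satisfy, for every convex $g\in C^2(\mathbb R)$ and every $0\le\psi\in C^1_c((1,\infty)\times[0,\infty))$, with $U^0=(\rho^0,\rho^0u^0)$,
\begin{equation}\label{entropyineq}
\iint\big(\eta_g(U)\psi_t+q_g(U)\psi_r+\nabla\eta_g(U)\cdot S\,\psi\big)\,dr\,dt+\int\eta_g(U^0)\psi(r,0)\,dr\ge0 .
\end{equation}
In particular this holds for the mechanical energy $\eta^*=\frac{m^2}{2\rho}+\frac{A\rho^\gamma}{\gamma-1}$.
\item[(4)] Let $U$ be any weak solution on $[0,T)$ with $\rho^0=0$ for $r>R$, where $R\ge1$, and $|m|\le K\rho$ on $[0,T')$, where $T'\le T$ is finite and $K>0$. Then $\rho=0$ for a.e.\ $(r,t)$ with $r>R+Kt$, $t<T'$, and $\int_1^\infty r^2\rho\,dr=\int_1^\infty r^2\rho^0\,dr$ for a.e.\ $t<T'$.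
\end{enumerate}
\end{theorem}

\subsection{Two theorems that we quote}

\emph{Murat's lemma.} A sequence that is bounded in $W^{-1,p}_{loc}$ for some $p>2$, and is the sum of a sequence precompact in $H^{-1}_{loc}$ and a sequence locally bounded in the space of measures, is precompact in $H^{-1}_{loc}$.

\begin{theorem}[Reduction theorem]\label{reduction}
Let $\Omega\subset\mathbb R^2$ be open, let $0\le\rho_n\le K$ and $|m_n|\le K\rho_n$ a.e.\ in $\Omega$, and suppose that $\partial_t\eta_g(U_n)+\partial_rq_g(U_n)$ is precompact in $H^{-1}_{loc}(\Omega)$ for every $g\in C^2(\mathbb R)$. Then a subsequence of $U_n=(\rho_n,m_n)$ converges a.e.\ in $\Omega$.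
\end{theorem}

For $1<\gamma\le5/3$ see \cite{DCL1,Chen,DCL2}, for $1<\gamma<3$ see \cite{LPS}, for $\gamma\ge3$ see \cite{LPT}. The value of $A$ is immaterial: replacing $U$ by $\varkappa U$, with a constant $\varkappa>0$, and $k$ by $k\varkappa^{-\theta}$ leaves $u$ and $h$ unchanged and multiplies $\eta_g,q_g$ by $\varkappa$.

Regions with $r$-dependent bounds may have occurred before in work on spherically symmetric flow, possibly in work of Tsuge; nothing of that kind is quoted here.

\section{The idea, worked out for $\gamma=5/3$}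

This section is heuristic. Consider a smooth solution with $\rho>0$. Since $p_r/\rho=ch_r$ and $\frac2rcu=\frac{\theta}{2r}(w^2-z^2)$, the system becomes
\begin{equation}\label{diag}
w_t+\lambda_2w_r=-\frac\theta{2r}(w^2-z^2)-\frac M{r^2},\qquad
z_t+\lambda_1z_r=\frac\theta{2r}(w^2-z^2)-\frac M{r^2},
\end{equation}
with $\lambda_2=u+c=\frac{(1+\theta)w+(1-\theta)z}2$ and $\lambda_1=u-c=\frac{(1-\theta)w+(1+\theta)z}2$. (The same computation, with viscous terms, is done in Section~\ref{sec:visc}.)

An upper bound for $w$ is not the problem: where $|z|\le w$, the source of $w$ is $\le0$. The lower bound for $z$ is the problem. On a line $z=-\Lambda$ the source of $z$ is $\frac\theta{2r}(w^2-\Lambda^2)-\frac M{r^2}$, which is negative for all $|w|\le\Lambda$. So a first-contact argument gives no constant lower bound for $z$.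

But a very negative $z$ also means fast inward transport. Take $w=0$ and $M=0$ as a sample: along the characteristic,
\[
\frac{dz}{dr}=\frac{-\theta z^2/(2r)}{(1+\theta)z/2}=-\frac{\theta}{1+\theta}\,\frac zr ,
\]
so $|z|$ grows only like $r^{-\theta/(1+\theta)}$ as $r$ decreases, and it stays bounded for $r\ge1$. This suggests the bound $z\ge-\Lambda r^{-\alpha}$ with $\alpha$ somewhat larger than $\theta/(1+\theta)$. Our choice is $\alpha=a=2\theta/(1+\theta)$.

Let now $\gamma=5/3$. Then $\theta=\frac13$ and $a=\frac12$. Put $Y=\Lambda r^{-1/2}$ and $Q=z+Y$. At a point with $Q=0$ write $w=\kappa Y$. Then $z=-Y$, $\lambda_1=\frac13(w+2z)=\frac13(\kappa-2)Y$ and $Y_r=-Y/(2r)$, so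
\[
Q_t+\lambda_1Q_r=\frac{Y^2}{6r}(\kappa^2-1)-\frac M{r^2}+\lambda_1Y_r
=\frac{Y^2}{6r}\big(\kappa^2-\kappa+1\big)-\frac M{r^2}
=\frac1{r^2}\Big(\frac{\Lambda^2}6(\kappa^2-\kappa+1)-M\Big).
\]
Since $\kappa^2-\kappa+1\ge\frac34$ for \emph{all} real $\kappa$, the right side is positive as soon as $\Lambda^2>8M$, whatever the value of $w$. The gain and gravity have the same power $r^{-2}$, and the condition says that $Y$ exceeds twice the escape velocity $(2M/r)^{1/2}$. At an interior point of first contact, $Q_r=0$ and $Q_t\le0$, a contradiction.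

For the upper bound let $P=2\Lambda-Y-w$. If $P=0$ and $Q\ge0$, then $w=2\Lambda-Y\ge Y$ and $|z|\le w$, so $\lambda_2=\frac13(2w+z)>0$ and
\[
P_t+\lambda_2P_r=-\lambda_2Y_r+\frac1{6r}(w^2-z^2)+\frac M{r^2}>0,
\]
again a contradiction in the interior. Finally, at the wall $r=1$ we have $u=0$, hence $P=Q=\Lambda-h$. At a first contact there, $Q=0$, $Q_r\ge0$, $Q_t\le0$ and $\lambda_1=-c<0$, so $Q_t+\lambda_1Q_r\le0$, which contradicts the first computation.

In other words, apart from what happens at $r=\infty$, the set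
\begin{equation}\label{triangle}
\{P>0,\ Q>0\}=\{\,|u-(Y_1-Y)|+h<Y_1\,\},\qquad Y_1=Y(1)=\Lambda,
\end{equation}
cannot be left. In the $(u,h)$-plane it is a triangle of fixed shape and size which moves to the right as $r$ increases (Figure~\ref{fig}). For $r=1$ its axis of symmetry is the line $u=0$ prescribed by the boundary condition.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[->] (-2.7,0)--(4.2,0) node[right] {$u$};
\draw[->] (0,0)--(0,2.7) node[above] {$h$};
\draw[dashed] (-2,0)--(0,2)--(2,0);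
\draw[thick] (-0.8,0)--(1.2,2)--(3.2,0);
\draw[dotted] (0,2)--(1.2,2);
\node[below] at (-2,0) {\small $-Y_1$};
\node[below] at (-0.8,0) {\small $-Y$};
\node[below] at (2,0) {\small $Y_1$};
\node[below] at (3.2,0) {\small $2Y_1-Y$};
\node[left] at (-1.2,1.0) {\small $r=1$};
\node[right] at (2.3,1.0) {\small $r>1$};
\end{tikzpicture}
\caption{The invariant region at two radii; $Y_1$ is the value of the decreasing function $Y(r)$ at $r=1$. Left sides are $u-h=-Y(r)$, right sides are $u+h=2Y_1-Y(r)$, and $h\ge0$ since $h=k\rho^\theta$. The triangle for $r>1$ (solid) is the triangle for $r=1$ (dashed), moved to the right by $Y_1-Y(r)$.}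
\label{fig}
\end{figure}

Three things remain for a proof. First, the computation must be done for other $\gamma$; this is Section~\ref{sec:barriers}. The exponent $5/3$ appears because the gain is of order $Y^2/r\sim r^{-2a-1}$, and this is at least of order $r^{-2}$ for large $r$ exactly when $a\le\frac12$, that is, $\gamma\le\frac53$. Second, solutions are not smooth, so one needs approximate solutions for which \eqref{triangle} is invariant without error terms. Ordinary viscosity does not have this property because the region moves with $r$. But in the variables $(\rho,v)$, $v=u+Y$, the region \eqref{triangle} is $|v-Y_1|+h<Y_1$, which does not move. We therefore let the viscosity diffuse $\rho$ and $\rho v$ instead of $\rho$ and $\rho u$ (Sections~\ref{sec:visc} and~\ref{sec:exist}); the approximate problem is posed on a bounded interval, which removes the question of contact at infinity. Third, the viscosity must vanish in the limit (Sections~\ref{sec:compact} and~\ref{sec:limit}).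

\section{Barriers}\label{sec:barriers}

We isolate what the argument needs from the function $Y$. Time dependence is allowed because it is needed for Theorem~\ref{complements}(1); a reader interested in Theorem~\ref{main} may take $Y=\Lambda r^{-a}$ throughout. From here on $\gamma>1$, $A>0$ and $M\ge0$.

\begin{definition}
A \emph{barrier} is a function $Y>0$, smooth on $[1,\infty)\times(-\tau,\infty)$ for some $\tau>0$, with $Y,Y_t,Y_r,Y_{rr}$ bounded on $[1,\infty)\times[0,T]$ for each $T$, such that, with $D(t)=2Y(1,t)$, for all $r\ge1$ and $t\ge0$: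
\begin{itemize}
\item[(Y0)] $Y_r<0$ and $0\le Y_t(r,t)\le D'(t)$;
\item[(Y1)] for all $\kappa\in\mathbb R$, with $\alpha=-rY_r/Y$ and $\Phi(\alpha,\kappa)=\theta\kappa^2-\alpha(1-\theta)\kappa+\alpha(1+\theta)-\theta$,
\[
\frac{Y^2}{2r}\,\Phi(\alpha,\kappa)+Y_t-\frac M{r^2}>0 .
\]
\end{itemize}
\end{definition}

Condition (Y1) says that the source in the equation for $z+Y$ is positive at any point where $z=-Y$ and $w=\kappa Y$. Minimizing over $\kappa$,
\[
\Phi_*(\alpha):=\min_\kappa\Phi(\alpha,\kappa)=\alpha(1+\theta)-\theta-\frac{\alpha^2(1-\theta)^2}{4\theta},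
\]
a concave function of $\alpha$ with $\Phi_*(0)=-\theta<0$. For $\alpha=a=\frac{2\theta}{1+\theta}$,
\begin{equation}\label{qa}
\Phi_*(a)=\theta-\theta\Big(\frac{1-\theta}{1+\theta}\Big)^2=\frac{4\theta^2}{(1+\theta)^2}=a^2>0 .
\end{equation}

\begin{lemma}\label{lemA}
Let $1<\gamma\le5/3$. If $\Lambda>0$ and $\Lambda>\sqrt{2M}/a$, then $Y=\Lambda r^{-a}$ is a barrier.
\end{lemma}

\begin{proof}
(Y0) is clear since $Y_t=D'=0$. Here $\alpha=a$. Since $\theta\le\frac13$ we have $a\le\frac12$, so $2a+1\le2$. By \eqref{qa} the left side of (Y1) is at least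
$\frac{a^2\Lambda^2}2r^{-2a-1}-Mr^{-2}\ge\big(\frac{a^2\Lambda^2}2-M\big)r^{-2}>0$.
\end{proof}

For $\gamma>5/3$ the exponent $a$ exceeds $\frac12$, but a smaller exponent is available as long as $\gamma<3$.

\begin{lemma}\label{lemA2}
Let $1<\gamma<3$. There is $a_1\in(0,\frac12)$ with $\Phi_*(a_1)>0$, and $Y=\Lambda r^{-a_1}$ is a barrier whenever $\Lambda>0$ and $\Phi_*(a_1)\Lambda^2>2M$.
\end{lemma}

\begin{proof}
Since $0<\theta<1$, the zeros of $\Phi_*$ are
\[
\alpha=\frac{2\theta}{(1-\theta)^2}\Big(1+\theta\pm\sqrt{(1+\theta)^2-(1-\theta)^2}\Big)=\frac{2\theta(1\pm\sqrt\theta)^2}{(1-\theta)^2},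
\quad\text{i.e.}\quad \alpha_\pm=\frac{2\theta}{(1\mp\sqrt\theta)^2}.
\]
The inequality $\alpha_-=\frac{2\theta}{(1+\sqrt\theta)^2}<\frac12$ is equivalent to $2\sqrt\theta<1+\sqrt\theta$, i.e.\ to $\theta<1$. Take $a_1\in(\alpha_-,\min\{\alpha_+,\frac12\})$; by concavity $\Phi_*(a_1)>0$. For $Y=\Lambda r^{-a_1}$ we have $\alpha=a_1$ and $Y_t=D'=0$. (Y0) is clear, and the left side of (Y1) is at least $\frac12\Phi_*(a_1)\Lambda^2r^{-2a_1-1}-Mr^{-2}\ge(\frac12\Phi_*(a_1)\Lambda^2-M)r^{-2}>0$.
\end{proof}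

These barriers tend to $0$ as $r\to\infty$, and in general they lie above the data only if $\rho^0$ has compact support. For other data we use a barrier that is bounded below. It is flat for $r\gg s(t)$; there $\Phi$ may be negative, and the growth in time compensates.

\begin{lemma}\label{lemB}
Let $\gamma>1$. For every $\Lambda>0$ with $\Lambda^2>4M/a^2$ there is $L>0$ such that
$Y=\Lambda\big(1+\frac{s(t)}r\big)^a$, $s(t)=1+Lt$, is a barrier. Here $Y\ge\Lambda$.
\end{lemma}

\begin{proof}
$Y$ is smooth for $t>-1/L$, with the required bounds. Clearly $Y_r<0$. The function $Y_t=\frac{aLY}{r+s}>0$ is decreasing in $r$, so $Y_t\le Y_t(1,t)\le2Y_t(1,t)=D'$. Let $\sigma=\frac s{r+s}\in(0,1)$. Then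
\[
\alpha=a\sigma,\qquad Y=\Lambda(1-\sigma)^{-a},\qquad Y_t=\frac{aLY(1-\sigma)}r .
\]
By concavity and \eqref{qa}, $\Phi_*(a\sigma)\ge(1-\sigma)\Phi_*(0)+\sigma\Phi_*(a)=-\theta+(\theta+a^2)\sigma$. Put $\sigma_1=\frac{\theta+a^2/2}{\theta+a^2}<1$.

If $\sigma\ge\sigma_1$, then $\Phi_*(a\sigma)\ge a^2/2$, and since $Y\ge\Lambda$, $Y_t\ge0$ and $r\ge1$, the left side of (Y1) is at least $\frac{a^2\Lambda^2}{4r}-\frac M{r^2}\ge\frac1r\big(\frac{a^2\Lambda^2}4-M\big)>0$.

If $\sigma<\sigma_1$, then $\Phi_*(a\sigma)\ge-\theta$, $\,Y\le\Lambda(1-\sigma_1)^{-a}$ and $\frac M{r^2}\le\frac{MY}{\Lambda r}$, so the left side of (Y1) is at least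
\[
\frac Yr\Big[aL(1-\sigma_1)-\frac\theta2\Lambda(1-\sigma_1)^{-a}-\frac M\Lambda\Big]>0
\]
for $L$ large. The choice of $L$ depends only on $\Lambda,\theta,M$.
\end{proof}

\section{The viscous problem and its invariant region}\label{sec:visc}

\subsection{The approximate problem}

Fix a barrier $Y$. For small $\varepsilon\in(0,1)$ let $b=2+1/\varepsilon$ and $\delta=\delta_\varepsilon\in(0,\varepsilon)$. On $1<r<b$, $t>0$ we consider
\begin{equation}\label{visc}
\begin{aligned}
&\rho_t+m_r+\frac{2m}r=\varepsilon\rho_{rr},\\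
&m_t+\Big(\frac{m^2}\rho+A\rho^\gamma\Big)_r+\frac{2m^2}{r\rho}+\frac{M\rho}{r^2}=\varepsilon\big(m_{rr}+2Y_r\rho_r+Y_{rr}\rho\big),
\end{aligned}
\end{equation}
with boundary conditions
\begin{equation}\label{bc}
\rho_r=0,\ m=0\ \text{ at }r=1;\qquad \rho=\delta,\ m=0\ \text{ at }r=b .
\end{equation}
Since $m_{rr}+2Y_r\rho_r+Y_{rr}\rho=(\rho v)_{rr}-Y\rho_{rr}$ with $v=u+Y$, adding $Y$ times the first equation to the second shows that $\rho v$ is diffused by $\varepsilon(\rho v)_{rr}$, as announced. The initial data are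
\[
\rho^0_\varepsilon=\delta+j_\varepsilon*(\rho^0\mathbf 1_{[1+2\varepsilon,b-2\varepsilon]}),\qquad
m^0_\varepsilon=j_\varepsilon*(\rho^0u^0\mathbf 1_{[1+2\varepsilon,b-2\varepsilon]}),
\]
with a nonnegative mollifier $j_\varepsilon$ supported in $(-\varepsilon,\varepsilon)$. Then $\rho^0_\varepsilon-\delta$ and $m^0_\varepsilon$ belong to $C_c^\infty(1,b)$, $\rho^0_\varepsilon\ge\delta$, $|m^0_\varepsilon|\le\|u^0\|_\infty\rho^0_\varepsilon$, and $(\rho^0_\varepsilon,m^0_\varepsilon)\to(\rho^0,\rho^0u^0)$ in $L^1_{loc}([1,\infty))$ as $\varepsilon\to0$.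

We need the data to start below the barrier: with $u^0_\varepsilon=m^0_\varepsilon/\rho^0_\varepsilon$,
\begin{equation}\label{start}
|u^0_\varepsilon|+k(\rho^0_\varepsilon)^\theta<Y(r,0)\ \text{ on }[1,b],\qquad k\delta^\theta<Y(b,0).
\end{equation}
Let $N_1=\|u^0\|_\infty+k(\|\rho^0\|_\infty+1)^\theta$, an upper bound for the left side of the first inequality.
\begin{itemize}
\item For the barriers of Lemmas~\ref{lemA} and~\ref{lemA2}, with $\operatorname{supp}\rho^0\subset[1,R]$, we take $\Lambda$ so large that also $\Lambda(R+1)^{-a}>N_1$ (with $a_1$ for $a$ in the second case). This gives \eqref{start} for $r\le R+1$. For $R+1\le r\le b$ the data equal $(\delta,0)$, and \eqref{start} holds once $\delta$ is small depending on $b$. This is the only place in the construction where the compact support of $\rho^0$ is used.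
\item For the barrier of Lemma~\ref{lemB} we take $\Lambda>N_1$.
\end{itemize}

\begin{proposition}\label{approx}
For each small $\varepsilon$ the problem \eqref{visc}, \eqref{bc} with the data above has a solution for all $t\ge0$ with $\rho>0$, $U\in C([0,\infty);C^1[1,b])$, $U_t,U_{rr}\in C([1,b]\times(0,\infty))$, the equations holding pointwise on $[1,b]\times(0,\infty)$, and
\begin{equation}\label{region}
u+k\rho^\theta<D(t)-Y(r,t),\qquad u-k\rho^\theta>-Y(r,t).
\end{equation}
Consequently $k\rho^\theta\le Y(1,t)$ and $|u|\le2Y(1,t)$.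
\end{proposition}

The last assertion follows from \eqref{region}: $2h=w-z<D$, and $-Y<z<u<w<D$. We first prove \eqref{region} for solutions with the stated regularity, and then, in Section~\ref{sec:exist}, construct such solutions.

\subsection{The invariant region}

\begin{lemma}\label{invariant}
Let $0<T^*\le\infty$, and let $U$ be a solution of \eqref{visc}, \eqref{bc} on $[0,T^*)$, with initial data satisfying \eqref{start} and with the regularity and positivity stated in Proposition~\ref{approx} (with $T^*$ in place of $\infty$). Then \eqref{region} holds on $[1,b]\times[0,T^*)$.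
\end{lemma}

\begin{proof}
\emph{The equations for the distances to the boundary of the region.} Let $t>0$. We subtract $u$ times the first equation of \eqref{visc} from the second and divide by $\rho$. On the left the terms $2\rho u^2/r$ cancel. On the right, $m_{rr}-u\rho_{rr}+2Y_r\rho_r+Y_{rr}\rho=\rho v_{rr}+2\rho_rv_r$. Since $A\gamma\rho^{\gamma-2}\rho_r=ch_r$,
\[
u_t+uu_r+ch_r=-\frac M{r^2}+\varepsilon\Big(v_{rr}+2\frac{\rho_r}\rho v_r\Big).
\]
Multiplying the first equation by $k\theta\rho^{\theta-1}$ and using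
$k\theta\rho^{\theta-1}\rho_{rr}=h_{rr}-k\theta(\theta-1)\rho^{\theta-2}\rho_r^2$ and $2\frac{\rho_r}\rho h_r=2k\theta\rho^{\theta-2}\rho_r^2$,
\[
h_t+uh_r+cu_r+\frac2rcu=\varepsilon\Big(h_{rr}+2\frac{\rho_r}\rho h_r\Big)-E,\qquad E:=\varepsilon k\theta(\theta+1)\rho^{\theta-2}\rho_r^2\ge0 .
\]
Recall $\frac2rcu=\frac\theta{2r}(w^2-z^2)$. Set
\[
P=D(t)-(w+Y),\qquad Q=z+Y .
\]
Here $w+Y=v+h$ and $z+Y=v-h$, so the viscous terms of the two equations combine, and no error term arises. Adding and subtracting the two equations gives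
\begin{align}
P_t+\Big(\lambda_2-2\varepsilon\frac{\rho_r}\rho\Big)P_r&=\varepsilon P_{rr}+E+G,& G&=D'-Y_t-\lambda_2Y_r+\frac\theta{2r}(w^2-z^2)+\frac M{r^2},\label{Peq}\\
Q_t+\Big(\lambda_1-2\varepsilon\frac{\rho_r}\rho\Big)Q_r&=\varepsilon Q_{rr}+E+H,& H&=Y_t+\lambda_1Y_r+\frac\theta{2r}(w^2-z^2)-\frac M{r^2},\label{Qeq}
\end{align}
valid on $[1,b]\times(0,T^*)$. (With the ordinary viscosity $\varepsilon m_{rr}$, the terms $\pm\varepsilon\big(Y_{rr}+2\frac{\rho_r}\rho Y_r\big)$ would be added to $G$ and $H$. The part with $\rho_r$ has no sign, and $E$ controls it only up to a multiple of $\varepsilon Y_r^2/h$, which is unbounded near vacuum.)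

\emph{First contact.} At $t=0$, \eqref{start} gives $z>-Y(r,0)$ and $w<Y(r,0)\le2Y(1,0)-Y(r,0)$, so $P,Q>0$. If $P,Q>0$ fails later, there is a first time $t^*>0$ at which $P$ or $Q$ vanishes at some $r^*\in[1,b]$, and $P,Q\ge0$ on $[1,b]\times[0,t^*]$.

(i) \emph{$r^*=b$ is impossible.} There $u=0$ and $\rho=\delta$. As $Y_t\ge0$, we have $Y(b,t)\ge Y(b,0)>k\delta^\theta$, so $Q=Y(b,t)-k\delta^\theta>0$; and $P=2Y(1,t)-Y(b,t)-k\delta^\theta\ge Y(b,t)-k\delta^\theta>0$.

(ii) \emph{$r^*=1$.} There $u=0$, so $P=Q=Y(1,t^*)-h$, and both vanish. (In Figure~\ref{fig}: the state can leave only through the apex.) Since $P,Q\ge0$, we get $P_r,Q_r\ge0$ at $(1,t^*)$. But $P_r+Q_r=(z-w)_r=-2h_r=0$ by the Neumann condition, so $P_r=Q_r=0$. Taylor expansion in $r$ then gives $P_{rr},Q_{rr}\ge0$. Also $P_t,Q_t\le0$.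

(iii) \emph{$1<r^*<b$.} A function $F\in\{P,Q\}$ that vanishes there satisfies $F_r=0$, $F_{rr}\ge0$, $F_t\le0$.

In cases (ii) and (iii) it remains to contradict \eqref{Peq} or \eqref{Qeq} at $(r^*,t^*)$.

\emph{If $Q=0$}: then $z=-Y$. Write $w=\kappa Y$, so $\lambda_1=\frac Y2[(1-\theta)\kappa-(1+\theta)]$. With $Y_r=-\alpha Y/r$,
\[
H=\frac{Y^2}{2r}\Big[\theta(\kappa^2-1)+\alpha(1+\theta)-\alpha(1-\theta)\kappa\Big]+Y_t-\frac M{r^2}>0
\]
by (Y1). Then \eqref{Qeq} reads $0\ge Q_t=\varepsilon Q_{rr}+E+H>0$, a contradiction.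

\emph{If $P=0$}: then $w=2Y(1,t^*)-Y(r^*,t^*)\ge Y(r^*,t^*)>0$, and $-Y\le z<w$ because $Q\ge0$ and $\rho>0$. Hence $|z|\le w$. From $\lambda_2=\frac{(1+\theta)w+(1-\theta)z}2$ we get $\lambda_2\ge\theta w$ if $\theta\le1$ and $\lambda_2\ge w$ if $\theta>1$; in both cases $\lambda_2>0$. By (Y0) and $M\ge0$, $G\ge-\lambda_2Y_r>0$, and \eqref{Peq} gives $0\ge P_t=\varepsilon P_{rr}+E+G>0$, a contradiction.
\end{proof}

\section{Global existence for the viscous problem}\label{sec:exist}

In this section $\varepsilon$, hence $b$, $\delta$ and $\ell:=b-1$, is fixed, and constants may depend on it. The existence theory is that of a semilinear parabolic system; because of the mixed boundary conditions and of the regularity up to $r=1$ used in Lemma~\ref{invariant}, we give it in full. The one point specific to gas dynamics is that $\rho$ must stay away from $0$.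

\subsection{Functional setting}

Let $X=L^2(1,b)^2$ and let $\mathcal L=-\varepsilon\partial_r^2$ act on $V=(\rho-\delta,m)$, with Neumann condition at $1$ and Dirichlet condition at $b$ for the first component and Dirichlet conditions at both ends for the second. The eigenfunctions are
\[
c_j=\sqrt{2/\ell}\,\cos\omega_j(r-1),\quad \omega_j=(j+\tfrac12)\frac\pi\ell,\ j\ge0,\qquad
\sqrt{2/\ell}\,\sin\frac{j\pi}\ell(r-1),\ j\ge1,
\]
for the two components; they are orthonormal bases of $L^2(1,b)$, and the eigenvalues are $\varepsilon\omega_j^2$ and $\varepsilon(j\pi/\ell)^2$. Let $X^\sigma=D(\mathcal L^\sigma)$, $\|V\|_\sigma=\|\mathcal L^\sigma V\|_X$. The following facts are read off from the coefficients.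
\begin{itemize}
\item By Cauchy--Schwarz, $X^\sigma\hookrightarrow C[1,b]^2$ if $\sigma>\frac14$, and $X^\sigma\hookrightarrow C^1[1,b]^2$ if $\sigma>\frac34$, since $\sum_{j\ge1} j^{-4\sigma}$, respectively $\sum_{j\ge1} j^{2-4\sigma}$, converges. In the second case elements of $X^\sigma$ satisfy the boundary conditions. Also $\|V\|_{1/2}^2=\varepsilon\|V_r\|_{L^2}^2$.
\item $\|\mathcal L^\sigma e^{-t\mathcal L}\|\le C_\sigma t^{-\sigma}$ for $\sigma\ge0$, and $\|(1-e^{-t\mathcal L})\mathcal L^{-\sigma}\|\le t^\sigma$ for $0\le\sigma\le1$, as $1-e^{-y}\le y^\sigma$ for $y\ge0$.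
\item $\|V\|_{(1-\vartheta)\sigma+\vartheta}\le\|V\|_\sigma^{1-\vartheta}\|V\|_1^{\vartheta}$ for $0\le\vartheta\le1$.
\end{itemize}

\begin{lemma}[Gronwall]\label{gron}
Let $T<\infty$, $\beta<1$, $a_0\ge0$, and let $y\ge0$ be continuous on $[0,T)$ with $y(t)\le a_0+C\int_0^t(t-s)^{-\beta}y(s)\,ds$. Then $y\le C'a_0$ on $[0,T)$, with $C'=C'(C,\beta,T)$.
\end{lemma}

\begin{proof}
Choose $n$ with $C\,\Gamma(1-\beta)n^{\beta-1}\le\frac12$. For $T_1<T$ the inequality, multiplied by $e^{-nt}$, gives $\sup_{[0,T_1]}e^{-nt}y\le a_0+\frac12\sup_{[0,T_1]}e^{-nt}y$.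
\end{proof}

\begin{lemma}[Linear equation]\label{linear}
Let $F\in C^{\nu_0}([0,T_1];X)$ with $0<\nu_0<1$, let $V_0\in X^1$, and $V(t)=e^{-t\mathcal L}V_0+\int_0^te^{-(t-s)\mathcal L}F(s)\,ds$. Then, for $0\le\sigma<\nu_0$,
\[
V\in C^1((0,T_1];X^\sigma),\qquad \mathcal LV=F-V_t\in C((0,T_1];X).
\]
The same holds for the first component of $\mathcal L$, i.e.\ for $\mathcal B=-\varepsilon\partial_r^2$ on $L^2(1,b)$ with Neumann condition at $1$ and Dirichlet condition at $b$.
\end{lemma}

\begin{proof}
The coefficients satisfy $V_j'=F_j-\varpi_jV_j=:R_j$, where $\varpi_j$ is the eigenvalue. Writing $F(t-\tau)=(F(t-\tau)-F(t))+F(t)$ in the formula for $\mathcal LV$, and using $\int_0^t\mathcal Le^{-\tau\mathcal L}d\tau=1-e^{-t\mathcal L}$,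
\[
R(t)=e^{-t\mathcal L}(F(t)-\mathcal LV_0)-\int_0^t\mathcal Le^{-\tau\mathcal L}\big(F(t-\tau)-F(t)\big)\,d\tau .
\]
The integrand is $O(\tau^{\nu_0-1-\sigma})$ in $X^\sigma$, which is integrable. The integral over $\tau>\tau_0$ is continuous in $t$ and converges locally uniformly as $\tau_0\to0$, so $R\in C((0,T_1];X^\sigma)$. Integrating $V_j'=R_j$ gives $V_t=R$ in $X^\sigma$, and $\mathcal LV=F-R$.
\end{proof}

\subsection{Maximal solution and regularity}

Put $\beta=\frac79>\frac34$ and write \eqref{visc} as $V_t+\mathcal LV=f(t,V)$. Pointwise, $f$ is a smooth function of $(r,t,U,U_r)$ for $\rho>0$, affine in $U_r$. On the convex set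
\[
S_{K,\kappa}=\{\|V\|_\beta\le K,\ \min\rho\ge\kappa\},
\]
which is bounded in $C^1$, and for $s,t\in[0,T_0]$, we have $\|f(t,V)\|_X\le N$ and $\|f(t,V)-f(s,W)\|_X\le N(|t-s|+\|V-W\|_\beta)$ with $N=N(K,\kappa,T_0)$. A \emph{mild solution} is a $V$, continuous in time with values in $X^\beta$, with $\rho>0$ and $V(t)=e^{-t\mathcal L}V_0+\int_0^te^{-(t-s)\mathcal L}f(s,V(s))\,ds$.

\emph{Existence.} Let $V_0\in S_{K,\kappa}$ and fix $\sigma_0\in(\frac14,\beta)$. We have $\|e^{-t\mathcal L}V_0\|_\beta\le K$ and $\|e^{-t\mathcal L}V_0-V_0\|_{\sigma_0}\le t^{\beta-\sigma_0}K$, and $X^{\sigma_0}\hookrightarrow C$. Hence there are $\tau,\kappa_1\in(0,1]$, depending only on $K,\kappa$, such that for $t\le\tau$ every $V$ with $\|V-e^{-t\mathcal L}V_0\|_\beta\le\kappa_1$ lies in $S_{K+1,\kappa/2}$. As $\int_0^t\|e^{-(t-s)\mathcal L}\|_{X\to X^\beta}ds\le Ct^{1-\beta}$, after decreasing $\tau=\tau(K,\kappa,T_0)$ the right side of the mild equation is a contraction of $\{V\in C([0,\tau];X^\beta):\|V(t)-e^{-t\mathcal L}V_0\|_\beta\le\kappa_1\}$.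 The same $\tau$ works for any initial time $\le T_0-1$. Uniqueness of mild solutions follows from the Lipschitz bound and Lemma~\ref{gron} with $a_0=0$. Hence there is a maximal mild solution on some $[0,T^*)$. If $T^*<\infty$, then, taking $T_0=T^*+1$ and restarting shortly before $T^*$, we see that
\begin{equation}\label{cont}
\text{not both}\quad \sup_{t<T^*}\|V(t)\|_\beta<\infty\quad\text{and}\quad\inf_{t<T^*}\min\rho(\cdot,t)>0 .
\end{equation}

\emph{Regularity.} Let $F(t)=f(t,V(t))$, let $T_1<T^*$, and let $y_\tau(t)=\|V(t+\tau)-V(t)\|_\beta$ for $\tau>0$, $t+\tau\le T_1$. The initial datum is in $C_c^\infty\subset X^1$. From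
\[
V(t+\tau)-V(t)=e^{-t\mathcal L}(e^{-\tau\mathcal L}-1)V_0+\int_0^\tau e^{-(t+\tau-s)\mathcal L}F(s)\,ds+\int_0^te^{-(t-s)\mathcal L}\big(F(s+\tau)-F(s)\big)ds
\]
we obtain
\[
y_\tau(t)\le\tau^{1-\beta}\|V_0\|_1+C\int_0^\tau(\tau-s)^{-\beta}ds+C\int_0^t(t-s)^{-\beta}(\tau+y_\tau(s))\,ds ,
\]
so $y_\tau\le C\tau^{1-\beta}$ by Lemma~\ref{gron}. Thus $V\in C^{2/9}([0,T_1];X^\beta)$ and $F\in C^{2/9}([0,T_1];X)$. To obtain a continuous $U_t$ we need Lemma~\ref{linear} with some $\sigma>\frac14$, and $\frac29<\frac14$, so one more step is necessary. Lemma~\ref{linear} with $\sigma=\frac15<\frac29$ gives $V\in C^1((0,T^*);X^{1/5})$ and $V\in C((0,T^*);X^1)$. Interpolating between $X^{1/5}$ and $X^1$, $V$ is locally H\"older continuous on $(0,T^*)$ with values in $X^\beta$, with exponent $\frac{1-\beta}{1-1/5}=\frac5{18}>\frac14$; hence so is $F$ with values in $X$. Lemma~\ref{linear} on $[t_0,T_1]$, $t_0>0$, with some $\sigma'\in(\frac14,\frac5{18})$ now gives $U_t\in C((0,T^*);X^{\sigma'})\subset C([1,b]\times(0,T^*))$.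 Moreover $U\in C([0,T^*);C^1[1,b])$, so $F$ is continuous on $[1,b]\times[0,T^*)$. Hence $\varepsilon U_{rr}=U_t-F$ is continuous on $[1,b]\times(0,T^*)$, and \eqref{visc} holds pointwise up to the lateral boundary for $0<t<T^*$.

So Lemma~\ref{invariant} applies on $[0,T^*)$ and gives \eqref{region} there.

\subsection{No breakdown}

Suppose $T^*<\infty$. By \eqref{region} there is $K$ with $|u|,\rho\le K$ on $[0,T^*)$. We show that both properties in \eqref{cont} hold.

\emph{Bound in $X^\beta$.} Since $(m^2/\rho)_r=2um_r-u^2\rho_r$ and $(A\rho^\gamma)_r=A\gamma\rho^{\gamma-1}\rho_r$, we have $\|f(t,V)\|_X\le C(1+\|U_r\|_{L^2})\le C(1+\|V\|_\beta)$, with $C$ independent of any lower bound for $\rho$. So $y(t)=\|V(t)\|_\beta$ satisfies $y(t)\le C+C\int_0^t(t-s)^{-\beta}(1+y(s))\,ds$, and it is bounded on $[0,T^*)$ by Lemma~\ref{gron}.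

\emph{Lower bound for $\rho$.} Let $\varphi=\ln(\delta/\rho)$. Then $\varphi_r(1,t)=0$, $\varphi(b,t)=0$, $\varphi(\cdot,0)\le0$. Dividing the first equation of \eqref{visc} by $-\rho$ and using $-\rho_{rr}/\rho=\varphi_{rr}-\varphi_r^2$,
\[
\varphi_t=\varepsilon\varphi_{rr}-\varepsilon\varphi_r^2-u\varphi_r+u_r+\frac{2u}r\le\varepsilon\varphi_{rr}+u_r+K_1,\qquad K_1=2K+\frac{K^2}{4\varepsilon}.
\]
We have no pointwise bound for $u_r$ that is independent of the lower bound for $\rho$. But $u_r$ is the derivative of a bounded function, and, as we shall see, $e^{-\tau\mathcal B}\partial_r$ is bounded from $L^2$ to $L^\infty$, on functions vanishing at the ends, with a norm integrable at $\tau=0$. So we remove $u_r$: let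
\[
\Theta(t)=\int_0^te^{-(t-s)\mathcal B}u_r(s)\,ds .
\]
On each $[0,T_1]$, $T_1<T^*$, the function $u_r$ is H\"older continuous in $t$ with values in $L^2$, because $U\in C^{2/9}([0,T_1];C^1)$ and $\rho$ has a positive minimum there. By Lemma~\ref{linear}, $\Theta\in C^1((0,T^*);L^2)$, $\Theta(t)\in D(\mathcal B)$ and $\Theta_t=\varepsilon\Theta_{rr}+u_r$. Moreover $\Theta\in C([0,T^*);D(\mathcal B^\beta))\subset C([0,T^*);C^1[1,b])$, with $\Theta(0)=0$, $\Theta_r(1,t)=0$ and $\Theta(b,t)=0$.

To bound $\Theta$, let $e_j=\sqrt{2/\ell}\sin\omega_j(r-1)$, $j\ge0$; these are orthonormal. Since $u=0$ at $r=1$ and $r=b$, $\int u_rc_j\,dr=\omega_j\int ue_j\,dr$. By Cauchy--Schwarz and Bessel's inequality,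
\[
|e^{-\tau\mathcal B}u_r|\le\sqrt{\frac2\ell}\Big(\sum_j\omega_j^2e^{-2\varepsilon\omega_j^2\tau}\Big)^{1/2}\|u\|_{L^2}\le C\tau^{-7/8}\|u\|_{L^2},
\]
because $x^{7/4}e^{-2x}$ is bounded for $x\ge0$, whence $\omega_j^2e^{-2\varepsilon\omega_j^2\tau}\le C(\varepsilon\tau)^{-7/4}\omega_j^{-3/2}$, and $\sum\omega_j^{-3/2}<\infty$. So $|\Theta|\le C_2$ on $[0,T^*)$.

The function $\zeta=\varphi-\Theta-K_1t$ is continuous on $[1,b]\times[0,T^*)$ and belongs to $C^1((0,T^*);L^2)$. For each $t>0$ it satisfies $\zeta_t\le\varepsilon\zeta_{rr}$ for a.e.\ $r$; also $\zeta_r(1,t)=0$, $\zeta(b,t)\le0$, $\zeta(\cdot,0)\le0$. Multiplying by $\zeta^+$ and integrating by parts, where the boundary terms vanish,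
\[
\frac{d}{dt}\int(\zeta^+)^2dr\le-2\varepsilon\int|(\zeta^+)_r|^2dr\le0\qquad(t>0).
\]
The integral $\int(\zeta^+)^2dr$ is continuous on $[0,T^*)$ and vanishes at $t=0$, so $\zeta\le0$. Thus $\rho\ge\delta e^{-C_2-K_1T^*}$ on $[0,T^*)$.

Both properties in \eqref{cont} hold, a contradiction. So $T^*=\infty$, and Proposition~\ref{approx} is proved. \qed

\section{Uniform estimates and compactness}\label{sec:compact}

Now $\varepsilon\to0$. In this section $C$ depends on $T$ and on a cut-off $0\le\chi\in C_c^\infty(1,\infty)$ (and on $Y$), but not on $\varepsilon$, which is so small that $\operatorname{supp}\chi\subset(1,b)$. By Proposition~\ref{approx}, $\rho,|u|\le C$ for $t\le T$; the index $\varepsilon$ is dropped. Integrations in time are performed over $(\tau,T)$, followed by $\tau\to0$, which is legitimate since $U\in C([0,\infty);C^1)$ and, after integration by parts in $r$, no second derivatives occur.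

To apply the reduction theorem we must show that $\partial_t\eta_g+\partial_rq_g$ is precompact in $H^{-1}_{loc}$. This expression contains $\varepsilon\nabla^2\eta_g(U_r,U_r)$, so we need the Hessian of $\eta_g$, including its behavior near vacuum.

\begin{lemma}\label{entlemma}
Let $g\in C^2(\mathbb R)$, $\eta=\eta_g$, $q=q_g$. For $\rho>0$:
\begin{enumerate}
\item[(i)] $\eta_t+q_r=\nabla\eta\cdot\big(U_t+f_0(U)_r\big)$ for smooth $U$, where $f_0=(m,\frac{m^2}\rho+A\rho^\gamma)$.
\item[(ii)] $\eta_m=\int g'(u+hs)\mu(ds)$ and $\eta_\rho=\int(g-ug'+\theta hs\,g')(u+hs)\,\mu(ds)$. On bounded sets of $(\rho,u)$ these are bounded, while $\eta,q,\nabla\eta\cdot S=O(\rho)$ and $|\eta_r|\le C(|\rho_r|+\rho|u_r|)$.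
\item[(iii)] For $\dot U=(\dot\rho,\dot m)$ put $\dot u=(\dot m-u\dot\rho)/\rho$. On bounded sets of $(\rho,u)$, $|\nabla^2\eta(\dot U,\dot U)|\le C(\rho\dot u^2+\rho^{\gamma-2}\dot\rho^2)$, and $\nabla^2\eta\ge0$ if $g$ is convex.
\item[(iv)] With $g(\xi)=\xi^2/(2\int d\mu)$ one obtains $\eta^*=\frac{m^2}{2\rho}+\frac{A\rho^\gamma}{\gamma-1}$ and $q^*=\frac{m^3}{2\rho^2}+\frac{A\gamma\rho^{\gamma-1}m}{\gamma-1}$, and $\nabla^2\eta^*(\dot U,\dot U)=\rho\dot u^2+A\gamma\rho^{\gamma-2}\dot\rho^2$.
\end{enumerate}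
\end{lemma}

\begin{proof}
(i) The claim is $\nabla q=\nabla\eta\,\nabla f_0$. Equivalently, $\eta_t+q_r=0$ must follow algebraically from
\[
\rho_t=-u\rho_r-\rho u_r,\quad u_t=-uu_r-\theta hh_r,\quad h_t=-uh_r-\theta hu_r,\quad \rho h_r=\theta h\rho_r
\]
with $(\rho_r,u_r)$ arbitrary. Let $\xi=u+hs$. In $\eta_t+q_r$ the coefficient of $g(\xi)$ is $\rho_t+u\rho_r+\rho u_r+s(\theta h\rho_r+\theta\rho h_r)=(1+\theta)\rho h_rs$, and the coefficient of $g'(\xi)$ is $\rho$ times
\[
\xi_t+(u+\theta hs)\xi_r=-\theta hh_r-\theta hsu_r+\theta hs(u_r+h_rs)=-\theta hh_r(1-s^2).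
\]
Therefore
\[
\eta_t+q_r=(1+\theta)\rho h_r\int g(\xi)s\,\mu(ds)-\theta\rho h_r\int hg'(\xi)(1-s^2)^{\nu+1}ds .
\]
Since $hg'(\xi)=\partial_sg(\xi)$ and $\nu+1>0$, integration by parts gives $\int hg'(\xi)(1-s^2)^{\nu+1}ds=2(\nu+1)\int g(\xi)s\,\mu(ds)$. As $2\theta(\nu+1)=1+\theta$, the sum is $0$.

(ii) A variation with $\dot\rho=0$, $\dot m=1$ has $\dot u=1/\rho$, $\dot h=0$; one with $\dot\rho=1$, $\dot m=0$ has $\dot u=-u/\rho$, $\dot h=\theta h/\rho$. This gives the two formulas, and $\eta_r=\eta_\rho\rho_r+\eta_m(u\rho_r+\rho u_r)$. The bounds $O(\rho)$ are clear from the definitions and from $S=O(\rho)$.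

(iii) Differentiate along $\tau\mapsto(\rho+\tau\dot\rho,m+\tau\dot m)$. From $m=\rho u$ we get $2\dot\rho\dot u+\rho\ddot u=0$. From $h=k\rho^\theta$ we get $\dot h=k\theta\rho^{\theta-1}\dot\rho$, $\ddot h=k\theta(\theta-1)\rho^{\theta-2}\dot\rho^2$, so $2\dot\rho\dot h+\rho\ddot h=k\theta(\theta+1)\rho^{\theta-1}\dot\rho^2$. Since $\frac{d^2}{d\tau^2}[\rho g(\xi)]=g'(\xi)(2\dot\rho\dot\xi+\rho\ddot\xi)+\rho g''(\xi)\dot\xi^2$,
\[
\nabla^2\eta(\dot U,\dot U)=k\theta(\theta+1)\rho^{\theta-1}\dot\rho^2\int g'(u+hs)s\,\mu(ds)+\rho\int g''(u+hs)\big(\dot u+k\theta\rho^{\theta-1}\dot\rho s\big)^2\mu(ds).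
\]
Because $\int s\,\mu(ds)=0$, the first integral equals $\int(g'(u+hs)-g'(u))s\,\mu(ds)$. It is $O(h)=O(\rho^\theta)$ on bounded sets, and it is $\ge0$ if $g$ is convex. As $\rho^{\theta-1}\rho^\theta=\rho\,\rho^{2\theta-2}=\rho^{\gamma-2}$, both assertions follow.

(iv) We have $\int s^2d\mu/\int d\mu=\frac1{2\nu+3}=\frac\theta\gamma$. Hence $\eta_g=\frac12\rho u^2+\frac\theta{2\gamma}\rho h^2=\eta^*$, and $q_g=u\eta^*+\theta\rho h\cdot uh\frac\theta\gamma=u\eta^*+uA\rho^\gamma=q^*$. The second derivative of $m^2/(2\rho)$ is $(\dot m-u\dot\rho)^2/\rho=\rho\dot u^2$, and that of $A\rho^\gamma/(\gamma-1)$ is $A\gamma\rho^{\gamma-2}\dot\rho^2$.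
\end{proof}

Multiplying \eqref{visc} by $\nabla\eta_g$ gives, for every $g\in C^2$,
\begin{equation}\label{entprod}
\eta_t+q_r=\nabla\eta\cdot S+(\varepsilon\eta_r)_r-\varepsilon\nabla^2\eta(U_r,U_r)+\varepsilon\eta_m(2Y_r\rho_r+Y_{rr}\rho).
\end{equation}

\begin{lemma}\label{diss}
We have
\begin{equation}\label{energy}
\varepsilon\int_0^T\!\!\int\chi\,(\rho u_r^2+\rho^{\gamma-2}\rho_r^2)\,dr\,dt\le C,
\end{equation}
and, as $\varepsilon\to0$,
\begin{equation}\label{small}
\varepsilon\rho_r\to0\quad\text{and}\quad\varepsilon\rho u_r\to0\quad\text{in }L^2_{loc}((1,\infty)\times[0,\infty)).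
\end{equation}
\end{lemma}

\begin{proof}
Multiply \eqref{entprod} for $\eta^*$, for which $\eta^*_m=u$, by $\chi$ and integrate:
\[
\varepsilon\iint\chi(\rho u_r^2+A\gamma\rho^{\gamma-2}\rho_r^2)=-\Big[\int\chi\eta^*\Big]_0^T+\iint(\chi_rq^*+\varepsilon\chi_{rr}\eta^*+\chi\nabla\eta^*\cdot S)+\varepsilon\iint\chi u(2Y_r\rho_r+Y_{rr}\rho).
\]
All terms on the right except $2\varepsilon\iint\chi uY_r\rho_r$ are bounded by $C$. That term equals
\[
-2\varepsilon\iint\rho u(\chi Y_r)_r-2\varepsilon\iint\rho\chi Y_ru_r\le C+\frac\varepsilon2\iint\chi\rho u_r^2+2\varepsilon\iint\chi\rho Y_r^2 .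
\]
The second term on the right is absorbed on the left of the energy identity, and the third is bounded. This is \eqref{energy}.

For $\gamma>2$, \eqref{energy} does not bound $\varepsilon\iint\chi\rho_r^2$ near vacuum; the following argument works for all $\gamma>1$. Multiply the first equation of \eqref{visc} by $\chi\rho$ and use $\rho(\rho u)_r=(\frac12\rho^2u)_r+\frac12\rho^2u_r$ and $\iint\chi\rho\rho_{rr}=-\iint\chi\rho_r^2+\frac12\iint\chi_{rr}\rho^2$. This gives
\[
\varepsilon\iint\chi\rho_r^2\le C+\frac12\iint\chi\rho^2|u_r|\le C+C\Big(\iint\chi\rho u_r^2\Big)^{1/2}\le C(1+\varepsilon^{-1/2})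
\]
by \eqref{energy}. Hence $\iint\chi(\varepsilon\rho_r)^2\le C\varepsilon(1+\varepsilon^{-1/2})\to0$, and $\iint\chi(\varepsilon\rho u_r)^2\le C\varepsilon^2\iint\chi\rho u_r^2\le C\varepsilon\to0$.
\end{proof}

\begin{proposition}\label{conv}
There are a sequence $\varepsilon\to0$ and $U=(\rho,m)$ with $U_\varepsilon\to U$ a.e.\ in $(1,\infty)\times(0,\infty)$.
\end{proposition}

\begin{proof}
Let $\Omega_n=(1,n)\times(0,n)$; $U_\varepsilon$ is defined there for small $\varepsilon$. Fix $g\in C^2$ and consider \eqref{entprod} locally in $\Omega_n$. By Lemma~\ref{entlemma}(ii), $\nabla\eta\cdot S$ is bounded in $L^\infty$. By (ii) and \eqref{small}, $\varepsilon\eta_r\to0$ in $L^2$, so $(\varepsilon\eta_r)_r\to0$ in $H^{-1}$. By (iii) and \eqref{energy}, $\varepsilon\nabla^2\eta(U_r,U_r)$ is bounded in $L^1$. The last term tends to $0$ in $L^2$ by \eqref{small}. Finally the left side is bounded in $W^{-1,\infty}$. By Murat's lemma the left side is precompact in $H^{-1}_{loc}(\Omega_n)$. Since $0\le\rho_\varepsilon\le K$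 and $|m_\varepsilon|\le K\rho_\varepsilon$ on $\Omega_n$ with $K=K(n)$, Theorem~\ref{reduction} gives a subsequence converging a.e.\ in $\Omega_n$, and a diagonal argument finishes the proof.
\end{proof}

\section{The limit: proof of Theorem \ref{main}}\label{sec:limit}

\begin{proposition}\label{limit}
The limit $U$ of Proposition~\ref{conv} is a weak solution on $[1,\infty)\times[0,\infty)$, with $k\rho^\theta\le Y(1,t)$ and $|m|\le2Y(1,t)\rho$ a.e., and $z\ge-Y$, $w\le D-Y$ a.e.\ on $\{\rho>0\}$.
\end{proposition}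

\begin{proof}
The bounds follow from Proposition~\ref{approx}, because $u_\varepsilon\to u$ a.e.\ on $\{\rho>0\}$; in particular (a) of Definition~\ref{weak} holds. Moreover $m_\varepsilon^2/\rho_\varepsilon\to m^2/\rho$ a.e.: this is clear where $\rho>0$, and where $\rho=0$ we have $m_\varepsilon^2/\rho_\varepsilon\le C\rho_\varepsilon\to0$, with $C$ locally bounded in $t$. So dominated convergence applies to all nonlinear terms.

\emph{(b) for $\psi\in C_c^2([1,\infty)\times[0,\infty))$.} Let $\varepsilon$ be so small that $\psi=0$ for $r\ge b-1$. Multiply the first equation of \eqref{visc} by $\psi$, integrate over $t>\tau$ and let $\tau\to0$. Since $m_\varepsilon=0$ and $\partial_r\rho_\varepsilon=0$ at $r=1$,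
\[
\iint\Big(\rho_\varepsilon\psi_t+m_\varepsilon\psi_r-\frac{2m_\varepsilon}r\psi\Big)+\int\rho^0_\varepsilon\psi(r,0)\,dr=-\varepsilon\int\rho_\varepsilon(1,t)\psi_r(1,t)\,dt-\varepsilon\iint\rho_\varepsilon\psi_{rr}\to0 .
\]

\emph{(c) for $\psi\in C_c^2((1,\infty)\times[0,\infty))$.} In the same way, for small $\varepsilon$,
\begin{multline*}
\iint\Big(m_\varepsilon\psi_t+\Big(\frac{m_\varepsilon^2}{\rho_\varepsilon}+A\rho_\varepsilon^\gamma\Big)\psi_r-\Big(\frac{2m_\varepsilon^2}{r\rho_\varepsilon}+\frac{M\rho_\varepsilon}{r^2}\Big)\psi\Big)+\int m^0_\varepsilon\psi(r,0)\,dr\\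
=-\varepsilon\iint\big[m_\varepsilon\psi_{rr}-2\rho_\varepsilon(\psi Y_r)_r+\rho_\varepsilon Y_{rr}\psi\big]\to0 .
\end{multline*}

\emph{$C^1$ test functions.} In (b), extend $\psi\in C_c^1([1,\infty)\times[0,\infty))$ to $r<1$ by $\psi(1-x,t)=-3\psi(1+x,t)+4\psi(1+\frac x2,t)$, $x>0$; values and first derivatives match at $x=0$. Then extend to $t<0$ by the analogous formula. The result is in $C_c^1(\mathbb R^2)$, and its mollifications converge to it in $C^1$, with supports in a fixed compact set. All coefficients in (b) are locally bounded, so (b) passes to the limit. In (c) one extends in $t$ only, and the mollifications remain supported in $r>1$.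
\end{proof}

\begin{proof}[Proof of Theorem \ref{main}]
Let $\operatorname{supp}\rho^0\subset[1,R]$ and take $Y=\Lambda r^{-a}$ with $\Lambda>\max\{\sqrt{2M}/a,\,N_1(R+1)^a\}$. By Lemma~\ref{lemA} this is a barrier, and \eqref{start} holds for suitable $\delta_\varepsilon$. Proposition~\ref{limit} gives a weak solution for $0\le t<\infty$. Since $Y(1,t)=\Lambda$ and $D=2\Lambda$, its bounds are those stated, independent of $t$.
\end{proof}

\begin{remark}
The hypotheses of Theorem~\ref{main} enter as follows. The strength of gravity enters only through (Y1), its sign also in the bound $G>0$. The condition $\gamma\le5/3$ is used only for $2a+1\le2$ in Lemma~\ref{lemA} (and selects the references for the reduction theorem). Compact support of $\rho^0$ is used only for \eqref{start}.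
\end{remark}

\section{Proof of Theorem \ref{complements}}

Sections~\ref{sec:visc}--\ref{sec:limit}, up to Proposition~\ref{limit}, hold for every barrier for which \eqref{start} can be achieved, and for all $\gamma>1$, $M\ge0$.

\medskip\noindent
\textbf{(1)} Use Lemma~\ref{lemB} with $\Lambda>\max\{N_1,2\sqrt M/a\}$. Here $Y(1,t)=\Lambda(1+s(t))^a=\Lambda(2+Lt)^a$, and Proposition~\ref{limit} gives the assertion.

\medskip\noindent
\textbf{(2)} Use Lemma~\ref{lemA2} with $\Lambda>N_1(R+1)^{a_1}$ and $\Phi_*(a_1)\Lambda^2>2M$, where $\operatorname{supp}\rho^0\subset[1,R]$. Here $Y(1,t)=\Lambda$, so $k\rho^\theta\le\Lambda$ and $|m|\le2\Lambda\rho$.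

\medskip\noindent
\textbf{(3)} Let $g\in C^2$ be convex and $0\le\psi\in C_c^2((1,\infty)\times[0,\infty))$. Multiply \eqref{entprod} by $\psi$ and integrate:
\begin{multline*}
\iint(\eta\psi_t+q\psi_r+\nabla\eta\cdot S\,\psi)+\int\eta(U^0_\varepsilon)\psi(r,0)\,dr\\
=\varepsilon\iint\nabla^2\eta(U_r,U_r)\psi-\varepsilon\iint\eta\psi_{rr}-\varepsilon\iint\eta_m(2Y_r\rho_r+Y_{rr}\rho)\psi ,
\end{multline*}
where all functions are evaluated at $U_\varepsilon$ and $U^0_\varepsilon=(\rho^0_\varepsilon,m^0_\varepsilon)$. The first term on the right is $\ge0$ by Lemma~\ref{entlemma}(iii), and the other two tend to $0$, the last by \eqref{small}. On sets $\{|m|\le K\rho\le K^2\}$ the functions $\eta$, $q$, $\nabla\eta\cdot S$ are continuous for $\rho>0$ and $O(\rho)$ near the vacuum, so on the left they converge a.e.\ and boundedly on the support of $\psi$. The initial term converges because $U^0_\varepsilon\to U^0$ in $L^1_{loc}$, hence a.e.\ for a subsequence, and $\eta(U^0_\varepsilon)$ is bounded. This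 gives \eqref{entropyineq} for $\psi\in C^2_c$.

For $0\le\psi\in C_c^1((1,\infty)\times[0,\infty))$ extend $\psi$ evenly in $t$; this keeps $\psi\ge0$. The result is a Lipschitz function. Its mollifications, with a nonnegative mollifier, are nonnegative, converge uniformly, and have first derivatives that converge boundedly a.e. So \eqref{entropyineq} passes to the limit. The statement on $\eta^*$ is Lemma~\ref{entlemma}(iv).

\medskip\noindent
\textbf{(4)} Put $\psi=r^2\phi$ in (b) of Definition~\ref{weak}. The integrand becomes $r^2(\rho\phi_t+m\phi_r)$, since the terms $2rm\phi$ cancel. Let $H_0\in C^1(\mathbb R)$ be nondecreasing, with $H_0=0$ on $(-\infty,0]$ and $H_0>0$ on $(0,\infty)$. For $0<T''<T'$ let $\zeta=((T''-t)^+)^2$, so that $\zeta'<0$ on $(0,T'')$. Take $B>R$ and $\phi=\zeta(t)h_1h_2$ with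
\[
h_1=H_0(r-R-Kt),\qquad h_2=H_0(B-r-Kt);
\]
it vanishes unless $R<r<B$. With $h_1',h_2'$ denoting $H_0'$ at the respective arguments,
\[
\rho\,\partial_t(h_1h_2)+m\,\partial_r(h_1h_2)=-h_1'h_2(K\rho-m)-h_1h_2'(K\rho+m)\le0 .
\]
The initial term vanishes, since $\rho^0=0$ where $H_0(r-R)>0$. Hence
\[
\iint r^2\rho h_1h_2\zeta'=-\iint r^2\zeta\,\big(\rho\,\partial_t(h_1h_2)+m\,\partial_r(h_1h_2)\big)\ge0,
\]
while the integrand on the left is $\le0$. So $\rho=0$ a.e.\ in $\{R+Kt<r<B-Kt,\ t<T''\}$. Let $B\to\infty$ and $T''\to T'$.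

For the mass, take $\phi=\zeta(t)\chi(r)$ with $\zeta\in C_c^1([0,T'))$, $\chi\in C_c^1([1,\infty))$ and $\chi=1$ on $[1,R+KT'+1]$. Since $\rho=m=0$ a.e.\ where $\chi_r\ne0$ or $\chi\ne1$, and $\rho^0=0$ where $\chi\ne1$,
\[
\int\zeta'(t)\Big(\int_1^\infty r^2\rho\,dr\Big)dt+\zeta(0)\int_1^\infty r^2\rho^0\,dr=0 .
\]
As $\zeta(0)=-\int\zeta'dt$ and $\zeta'$ can be any function in $C_c([0,T'))$, we conclude that $\int_1^\infty r^2\rho\,dr=\int_1^\infty r^2\rho^0\,dr$ for a.e.\ $t<T'$. \qed

\begin{thebibliography}{9}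

\bibitem{IBVP}
\emph{Initial Boundary Value Problem for the Spherically Symmetric Motion of Isentropic Gas},
\url{http://nirr.lib.niigata-u.ac.jp/bitstream/10623/25491/1/niit2_49_11%281%29_171-183.pdf}.

\bibitem{Chen}
Chen, Acta Math.\ Sci.\ \textbf{6} (1986).

\bibitem{DCL1}
Ding, Chen, Luo, Acta Math.\ Sci.\ \textbf{5} (1985).

\bibitem{DCL2}
Ding, Chen, Luo, Comm.\ Math.\ Phys.\ \textbf{121} (1989).

\bibitem{LPS}
Lions, Perthame, Souganidis, CPAM \textbf{49} (1996).

\bibitem{LPT}
Lions, Perthame, Tadmor, Comm.\ Math.\ Phys.\ \textbf{163} (1994).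

\end{thebibliography}

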